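# Convergent series with a prescribed finite set of sums in non-nuclear spaces

## 1. Sets of sums, local Banach spaces, nuclear spaces

All vector spaces are real, and $\mathbb N=\{1,2,\dots\}$.

**Definition (rearrangement, set of sums).** Let $\sum u_k$ be a series in a locally convex Hausdorff space $E$. A rearrangement of it is a series $\sum u_{\pi(k)}$ with $\pi:\mathbb N\to\mathbb N$ a bijection. A series converges if its partial sums converge in $E$. The set of sums is
$$S\Big(\sum u_k\Big)=\Big\{x\in E:\ \text{there is a bijection }\pi:\mathbb N\to\mathbb N\text{ with }\sum_{k=1}^\infty u_{\pi(k)}=x\Big\}.$$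

Example. In $\mathbb R$, the series $\sum 2^{-k}$ has $S=\{1\}$, the series $\sum(-1)^{k+1}/k$ has $S=\mathbb R$ by Riemann's rearrangement theorem, and $1+1+1+\cdots$ has $S=\emptyset$. The set $S$ depends only on the family of terms, so we may index the terms by any countable set.

**Definition (Fréchet space).** A locally convex Hausdorff space is metrizable if its topology is given by an increasing sequence of seminorms $p_0\le p_1\le\cdots$. It is a Fréchet space if it is also complete.

Example. Every Banach space is a Fréchet space. So is the space $s$ of rapidly decreasing sequences, with $p_k(x)=\big(\sum_j j^{2k}x_j^2\big)^{1/2}$ for $k\ge0$. The finitely supported sequences with the $\ell^2$-norm form a metrizable space that is not complete.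

**Definition (local Banach space).** For a continuous seminorm $p$ let $U_p=\{p\le1\}$, and let $\hat E_p$ be the completion of $E/\ker p$ with the norm induced by $p$. If $p\le q$, the identity of $E$ induces the canonical map $\hat E_q\to\hat E_p$, of norm at most $1$.

Example. For $E=s$, the map $x\mapsto(j^kx_j)_j$ identifies $\hat E_{p_k}$ with $\ell^2$. In these coordinates the canonical map $\hat E_{p_{k+2}}\to\hat E_{p_k}$ is the diagonal operator with entries $j^{-2}$.

**Definition (nuclear operator).** An operator $u:X\to Y$ between Banach spaces is nuclear if $u=\sum_jf_j(\cdot)\,y_j$ with $f_j\in X'$, $y_j\in Y$ and $\sum_j\|f_j\|\,\|y_j\|<\infty$. Its nuclear norm is the infimum of these sums. If $\sum_j u_j$ has finite total nuclear norm, we can concatenate representations, and the sum is nuclear. Compositions of a nuclear operator with bounded operators are nuclear.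

Example. The diagonal operator on $\ell^2$ with summable entries $\lambda_j$ is nuclear, since it equals $\sum\lambda_j\langle\cdot,e_j\rangle e_j$. A nuclear operator is a norm limit of finite rank operators, hence compact, so no isomorphism between infinite-dimensional Banach spaces is nuclear.

**Definition (nuclear space).** $E$ is nuclear if for every continuous seminorm $p$ there is a continuous seminorm $q\ge p$ such that the canonical map $\hat E_q\to\hat E_p$ is nuclear.

Example. The space $s$ is nuclear. Given $p\le Cp_k$, put $q=C'p_{k+2}$ with $C'\ge C$. Then $q\ge p$, and $\hat E_q\to\hat E_p$ factors through $\hat E_{p_{k+2}}\to\hat E_{p_k}$, the diagonal operator with entries $j^{-2}$. On the other hand, no infinite-dimensional normed space is nuclear. If $p$ is the norm and $q\ge p$ is continuous, then $p\le q\le Cp$, so $\hat E_q\to\hat E_p$ is an isomorphism of infinite-dimensional Banach spaces and is not nuclear. Finite-dimensional spaces are nuclear.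

We can now pose the question, which is taken from "Rearrangement of series. The theorem of Levy-Steiniz", https://matematicas2.uc3m.es/images/dpto-docs/bonet_coloquio_uc3m_final.pdf. Does every non-nuclear Fréchet space contain a convergent series whose set of sums consists of exactly two points? The answer is yes, and more is true.

**Theorem 1.** Let $E$ be a non-nuclear metrizable locally convex Hausdorff space (in particular a non-nuclear Fréchet space), and let $A\subset E$ be an arbitrary nonempty finite set. Then $E$ contains a convergent series $\sum u_k$ with $S(\sum u_k)=A$.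

The question is the case $|A|=2$ (a non-nuclear space is not $\{0\}$, so it has two points). Completeness plays no role in the proof.

If $|A|=1$, the series $x_1+0+0+\cdots$ does it. From now on $d\ge2$ is fixed and $A=\{x_1,\dots,x_d\}$ with distinct $x_c$. On a first reading take $d=2$, $x_1=0$, $x_2=e\ne0$.

## 2. The line and $\mathbb R^n$

On the line two sums are impossible. If $\sum|u_k|<\infty$, all rearrangements have the same sum. If $\sum u_k$ converges but not absolutely, Riemann's theorem gives $S=\mathbb R$.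

In the plane, take $u_k=((-1)^{k+1}/k,\,2^{-k})$. The second coordinate converges absolutely, so it is $1$ in every convergent rearrangement. The first coordinate can be given any value. Hence $S=\mathbb R\times\{1\}$, a line. This is the general picture: by the Lévy–Steinitz theorem the set of sums of a convergent series in $\mathbb R^n$ is a translate of a linear subspace. It is one point or infinite, never two points. A series with two sums must use infinitely many dimensions in an essential way. Let us see what infinite dimension gives in the simplest non-nuclear space, a Hilbert space.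

## 3. Tagged pairs with one index in Hilbert space

Here is what one would try first to get the sums $0$ and $e$. Cut $e$ and $-e$ into many small pieces, infinitely often, and attach to the pieces orthogonal "tags" that force certain pieces to be used together.

In a Hilbert space take an orthonormal family $e,\ f_{k,l},\ g_{k,l}$ ($k\ge1$, $1\le l\le N_k$) with $N_k=2^k$. Put $\sigma_k=N_k^{-1/4}$, and let $\pi_k:\{1,\dots,N_k\}\to\{1,\dots,N_{k-1}\}$ be nondecreasing with fibres of size $2$. For a rearrangement with partial sums $s_t$, let $\rho_{k,\pm}(t)$ be the proportion of the terms $u_{k,\pm}(l)$, $l\le N_k$, used up to time $t$.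

**First version, tags inside a block.** Let $u_{k,\pm}(l)=\pm\big(N_k^{-1}e+\sigma_kf_{k,l}\big)$. Using $u_{k,+}(l)$ and $u_{k,-}(l)$ one after the other, we get the sum $0$. Suppose some rearrangement converges. Choose $t_0$ with $\|s_t-s_{t_0}\|\le1$ for $t\ge t_0$, and $k_0$ such that the first $t_0$ terms lie in blocks $<k_0$. For $k\ge k_0$ the $f_{k,\cdot}$-component of $s_t$ is $\sigma_k\sum_lv_lf_{k,l}$, where $v$ is the difference of the indicators of the used index sets. Its norm is at most $1$ at all times, so by Cauchy–Schwarz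
$$|\rho_{k,+}-\rho_{k,-}|=\Big|\tfrac1{N_k}\sum_lv_l\Big|\le\Big(\tfrac1{N_k}\sum_lv_l^2\Big)^{1/2}\le N_k^{-1/2}\sigma_k^{-1}=N_k^{-1/4}.$$
The $e$-coefficient of $s_t$ is $\sum_k(\rho_{k,+}-\rho_{k,-})$. Once the blocks $<J$ are used up, it is at most $\sum_{k\ge J}N_k^{-1/4}$ in absolute value, so it tends to $0$. Each $f_{k,l}$-coefficient is eventually $0$. So $S=\{0\}$.

**Second version, tags between blocks.** Let
$$u_{k,-}(l)=-N_k^{-1}e+\sigma_kg_{k,l},\qquad u_{k,+}(l)=N_k^{-1}e-\sigma_{k-1}\tfrac{N_{k-1}}{N_k}\,g_{k-1,\pi_k(l)},$$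
the last term being absent for $k=1$. Use all $u_{1,+}(l)$ first; their sum is $e$. Then, for $k=1,2,\dots$ and each $l$, use $u_{k,-}(l)$ followed by the two $u_{k+1,+}(l')$ with $\pi_{k+1}(l')=l$. These three terms add up to $0$, and the partial sums inside a triple have norm at most $N_k^{-1}+\sigma_k$, so the sum is $e$. Conversely, in a convergent rearrangement the $g_{k,\cdot}$-component is $\sigma_k\sum_lv_lg_{k,l}$, where $v_l$ is the indicator of "$u_{k,-}(l)$ is used" minus the average over the fibre $\pi_{k+1}^{-1}(l)$ of the indicator of "$u_{k+1,+}(l')$ is used". As before $|\rho_{k,-}-\rho_{k+1,+}|\le N_k^{-1/4}$ for $k\ge k_0$. The $e$-coefficient of $s_t$ is $\rho_{1,+}+\sum_k(\rho_{k+1,+}-\rho_{k,-})$, which tends to $1$. So $S=\{e\}$.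

**Both tags at once.** To have both sums, one would put both kinds of tags on the same terms. But then $\rho_{k,+},\rho_{k,-},\rho_{k+1,+},\dots$ are all chained together. In a convergent rearrangement, choose $J\ge k_0$ with $2\sum_{k\ge J}N_k^{-1/4}<1$. When block $J$ has been used up, $\rho_{J,+}=1$, while $\rho_{k,+}=0$ for all large $k$, since only finitely many terms have been used. Hence $1\le2\sum_{k\ge J}N_k^{-1/4}<1$, a contradiction. Nothing converges, and $S=\emptyset$.

This is the exact point of failure. A tag with one index is in force in every rearrangement or in none, because it is fixed when the terms are written down. We need tags such that the rearrangement itself decides which of them are in force, that must make this decision essentially once and for all, and that has only $d$ options. The next section produces such a decision.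

## 4. Subsets of $[N]^d$ with small non-additive part

Write $[N]=\{1,\dots,N\}$. We index the pieces by $i=(i_1,\dots,i_d)\in[N]^d$. For $c\in[d]$, $l\in[N]$ the slice $S_c(l)$ is $\{i\in[N]^d:i_c=l\}$. An additive function on $[N]^d$ is one of the form $\sum_c\phi_c(i_c)$. Let $\Pi$ be the orthogonal projection of $\mathbb R^{[N]^d}$ onto the orthogonal complement of the additive functions. In this section $\mathbb E$, $\mathrm{Var}$ and $\|\cdot\|$ (the $L^2$-norm) refer to the uniform probability on $[N]$ or $[N]^d$. For $B\subset[N]^d$ put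
$$\rho=N^{-d}|B|,\qquad r^c_l=N^{-(d-1)}|B\cap S_c(l)|\in[0,1],\qquad V_c=\frac1N\sum_l(r^c_l-\rho)^2,\qquad \zeta=\Pi1_B .$$
So $r^c_l$ is the density of $B$ in a slice, and $V_c$ is the variance of $l\mapsto r^c_l$, whose mean is $\rho$.

First, $\zeta$ is explicit: $1_B=\rho+\sum_c(r^c_{i_c}-\rho)+\zeta$. To see this, let $\zeta'=1_B-\rho-\sum_c(r^c_{i_c}-\rho)$ and let $\phi$ be a function of $i_{c'}$ alone. Since $r^{c'}_l$ is the conditional mean of $1_B$ given $i_{c'}=l$, and coordinates are independent,
$$\mathbb E\,\phi\zeta'=\mathbb E\,\phi\,(r^{c'}-\rho)-\mathbb E\,\phi\,(r^{c'}-\rho)-\sum_{c\ne c'}\mathbb E\phi\cdot\mathbb E(r^c-\rho)=0 .$$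
So $\zeta'$ is orthogonal to the additive functions and $1_B-\zeta'$ is additive, that is, $\zeta'=\zeta$. The summands are pairwise orthogonal, because $\mathbb E(r^c-\rho)=0$ and different coordinates are independent. Taking squared norms and using $\|1_B\|^2=\rho$,
$$\rho(1-\rho)=\sum_cV_c+\|\zeta\|^2. \tag{1}$$

Example. Let $d=N=2$. For the row $B=\{(1,1),(1,2)\}$ we have $\rho=\frac12$, $V_1=\frac14$, $V_2=0$, $\zeta=0$. For the diagonal $B=\{(1,1),(2,2)\}$ we have $V_1=V_2=0$ and $\|\zeta\|^2=\frac14$. For $B=\{(1,1)\}$ we have $\rho=\frac14$, $V_1=V_2=\frac1{16}$, $\|\zeta\|^2=\frac1{16}$. A set that varies in two directions pays with a non-additive part. The following lemma says so in general.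

**Lemma 2.** If $\|\zeta\|\le\eta\le\frac1{16}$, then $V_cV_{c'}\le2\eta$ for $c\ne c'$.

*Proof.* We compare $B$ at the four corners of a random rectangle. Let $i$ be uniform in $[N]^d$ and $l',m'$ uniform in $[N]$, all independent. Let $i^1$, $i^2$, $i^{12}$ be obtained from $i$ by replacing $i_c$ by $l'$, respectively $i_{c'}$ by $m'$, respectively both. Each of the four points is uniform in $[N]^d$. Put
$$\mathsf a=1_B(i)-1_B(i^1),\quad \mathsf b=1_B(i)-1_B(i^2),\quad \mathsf D=1_B(i)-1_B(i^1)-1_B(i^2)+1_B(i^{12}).$$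
If $\mathsf a\ne0\ne\mathsf b$, then $1_B(i^1)=1_B(i^2)=1-1_B(i)$. So $\mathsf D=1+1_B(i^{12})\ge1$ if $1_B(i)=1$, and $\mathsf D=-2+1_B(i^{12})\le-1$ if $1_B(i)=0$. In all cases $|\mathsf a\mathsf b|\le\mathsf D^2$.

Additive functions cancel in the combination $\mathsf D$, so $\mathsf D=\zeta(i)-\zeta(i^1)-\zeta(i^2)+\zeta(i^{12})$, which has $L^2$-norm at most $4\eta$. Thus $\mathbb E|\mathsf a\mathsf b|\le16\eta^2$.

Let $\Delta=r^c_{i_c}-r^c_{l'}$ and $\Delta'=r^{c'}_{i_{c'}}-r^{c'}_{m'}$. By the decomposition of $1_B$, $\mathsf a-\Delta=\zeta(i)-\zeta(i^1)$ and $\mathsf b-\Delta'=\zeta(i)-\zeta(i^2)$, both of $L^2$-norm at most $2\eta$. From the identity $\Delta\Delta'=\mathsf a\mathsf b-\mathsf a(\mathsf b-\Delta')-(\mathsf a-\Delta)\Delta'$ and $|\mathsf a|,|\Delta'|\le1$,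
$$\mathbb E|\Delta\Delta'|\le16\eta^2+2\eta+2\eta\le5\eta .$$
Finally, $\Delta$ depends on $(i_c,l')$ and $\Delta'$ on $(i_{c'},m')$, so they are independent. Both are bounded by $1$, and $\mathbb E\Delta^2=2V_c$, $\mathbb E\Delta'^2=2V_{c'}$. Hence
$$4V_cV_{c'}=\mathbb E\Delta^2\,\mathbb E\Delta'^2\le\mathbb E|\Delta|\,\mathbb E|\Delta'|=\mathbb E|\Delta\Delta'|\le5\eta. \qquad\square$$

Here is how this will be used. Suppose tags of a first kind keep $\|\Pi1_B\|$ small, where $B=B(t)$ is the set of used pieces. Then, in the middle of its life, $B(t)$ is nearly a union of slices in exactly one direction $c$, its *type*, and the type cannot jump. That is the irrevocable decision with $d$ options. Tags of a second kind link two families in a direction $c$. They compare the two functions $l\mapsto r^c_l$ up to constants. If the type of a family is $c'\ne c$, its function $r^c$ is nearly constant, so the link in direction $c$ is silent on that family. A link in direction $c$ acts only if the rearrangement has chosen type $c$. We can therefore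 omit, for each $c$, one link in direction $c$ per block, at a place that depends on $c$. The chain is then cut at a place chosen by the rearrangement.

For $d=2$ and sums $0,e$ the plan is as follows. Block $k$ has three families ("nodes") $(k,1),(k,2),(k,3)$ of total weight $w_1=0$, $w_2=e$, $w_3=-e$, and the order of the nodes is $(1,1),(1,2),(1,3),(2,1),\dots$ The link $(k,1)$–$(k,2)$ exists only in direction $2$, the link $(k,2)$–$(k,3)$ only in direction $1$, and $(k,3)$–$(k+1,1)$ in both. If the type is $1$, the chain falls into the piece $(1,1)$, of weight $0$, and the pieces $(k,2),(k,3),(k+1,1)$, of weight $e-e+0=0$; the sum should be $0$. If the type is $2$, the first piece is $(1,1),(1,2)$, of weight $e$, and the others are $(k,3),(k+1,1),(k+1,2)$, of weight $0$; the sum should be $e$.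

## 5. The tag vectors and what the space must provide

For $N\ge1$ let $\Lambda=\{(b,c):b\in[d+1],\,c\in[d],\,b\ne c\}$, so $|\Lambda|=(d+1)d-d=d^2$, and let
$$M(N)=(d+1)N^d+d^2N .$$
Label the standard orthonormal basis of $\mathbb R^{M(N)}$ as $f_{b,i}$ ($b\in[d+1]$, $i\in[N]^d$) and $h_{b,c,l}$ ($(b,c)\in\Lambda$, $l\in[N]$). Define
$$z_b(i)=\sum_{i'}(\Pi1_{\{i\}})(i')\,f_{b,i'},\qquad y_{b,c}(l)=h_{b,c,l}-\frac1N\sum_{l'}h_{b,c,l'} .$$
By linearity,
$$\sum_i\varphi(i)z_b(i)=\sum_i(\Pi\varphi)(i)f_{b,i},\qquad \sum_ly_{b,c}(l)=0,\qquad \sum_{i\in S_c(l)}z_b(i)=0, \tag{2}$$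
the last because $1_{S_c(l)}$ is additive. The $z$'s see exactly the non-additive part of what is used. The $y$'s are centered so that they see slice densities only up to a constant.

Example. For $d=N=2$, the additive functions have dimension $3$, and $\Pi$ is the projection onto $\epsilon=\frac12(1,-1,-1,1)$ (values at $(1,1),(1,2),(2,1),(2,2)$). So $z_b(i)=\pm\frac12\sum_{i'}\epsilon(i')f_{b,i'}$, with sign $+$ on the diagonal; the two $z$'s of a row cancel.

Fix the lexicographic order on slices. Let $\mathcal L_N$ consist of all $y_{b,c}(l)$ (first kind) and all $\sum_{i\in I}z_b(i)$ with $I$ a nonempty initial segment of some slice $S_c(l)$ (second kind). Vectors of the first kind have norm at most $1$. Those of the second kind have norm $|\Pi1_I|\le|I|^{1/2}\le N^{(d-1)/2}$, where $|\cdot|$ is the Euclidean norm (or the cardinality of a set). The number of vectors is at most $d^2N+(d+1)d\,N\cdot N^{d-1}\le C_dN^d$.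

We must transport these vectors into $E$ by a linear map $T$. Rigidity requires that combinations of tags are never small in one fixed seminorm $p$. Convergence of the good rearrangements requires that the vectors in $\mathcal L_N$, the only ones that occur in the partial sums we will write down, are not large in an arbitrarily strong seminorm $q$. Small powers of $N$ may be lost. Fix
$$\gamma=\tfrac1{32},\qquad \varepsilon=\frac{\gamma}{8d}.$$
The demand on $T:\mathbb R^{M(N)}\to E$ is $p(Tx)\ge N^{-\gamma}|x|$ for all $x$, and $q(T\xi)\le N^{2\gamma}|\xi|$ for $\xi\in\mathcal L_N$. In an infinite-dimensional Hilbert space with $p=q$ the norm, any isometric $T$ does this. In a general non-nuclear space this takes two lemmas. Lemma 3 turns non-nuclearity into a statement about volumes, and Lemma 4 turns volumes into maps $T$.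

## 6. Volume ratios in non-nuclear spaces

For continuous seminorms $p\le q$ and a subspace $F\subset E$ with $\dim F=n$ on which $p$ is a norm, let $B^F_p=F\cap U_p$ and
$$v(F;q,p)=\big(\mathrm{vol}\,B_q^F/\mathrm{vol}\,B_p^F\big)^{1/n}\in(0,1],$$
which does not depend on the choice of linear coordinates on $F$.

Example. In a normed space with norm $p$, every continuous $q\ge p$ satisfies $q\le Cp$, so $v(F;q,p)\ge1/C$ for all $F$. In $s$, with $F=\mathrm{span}(e_1,\dots,e_n)$, we have $v(F;p_1,p_0)=(n!)^{-1/n}\le e/n$ (with Euler's number $e$), because $n!\ge(n/e)^n$.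

We use the following textbook facts. The Brunn–Minkowski inequality: $\mathrm{vol}(\frac12K+\frac12K')^{1/j}\ge\frac12\mathrm{vol}(K)^{1/j}+\frac12\mathrm{vol}(K')^{1/j}$ for nonempty compact convex $K,K'\subset\mathbb R^j$. Auerbach's lemma: an $n$-dimensional normed space has a basis $e_i$ with $\|e_i\|=\|e_i^*\|=1$. Extending the $e_i^*$ by Hahn–Banach, we see that onto an $n$-dimensional subspace of a Banach space there is a projection $\pi=\sum_ie_i^*(\cdot)e_i$ of norm at most $n$. Moreover, if $u$ has rank $n$ and the $e_i$ are an Auerbach basis of its range, then $u=\sum_i(e_i^*\circ u)\,e_i$ has nuclear norm at most $n\|u\|$.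

**Lemma 3.** Let $E$ be non-nuclear. Then there is a continuous seminorm $p$ such that

(V) for every continuous seminorm $q\ge p$ and every $n_0$ there are $n\ge n_0$ and $F\subset E$ with $\dim F=n$, $p|_F$ a norm, and $v(F;q,p)\ge n^{-\varepsilon}$.

If $p$ satisfies (V), so does every continuous seminorm $p'\ge p$.

*Proof.* *The last statement.* Let $q\ge p'\ge p$. The $F$ provided for $(p,q)$ satisfies $B^F_{p'}\subset B^F_p$, so $p'|_F$ is a norm and $v(F;q,p')\ge v(F;q,p)\ge n^{-\varepsilon}$.

**Step 1.** We assume that (V) fails for every $p$ and amplify the exponent $\varepsilon$ to $5$. For each $p$ there are $q\ge p$ and $n_0$ with $v(F;q,p)<n^{-\varepsilon}$ for all $n\ge n_0$ and all $n$-dimensional $F$ on which $p$ is a norm. Let $r$ be an integer with $r\varepsilon\ge5$. Starting from any $p=p_0$, iterate to get $p_0\le p_1\le\dots\le p_r=:q$. If $p$ is a norm on $F$, so is each $p_i$, and the volume quotients multiply: $v(F;p_r,p_0)=\prod_iv(F;p_i,p_{i-1})$. Hence for all large $n$ we have $v(F;q,p)<n^{-5}$ whenever $\dim F=n$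 and $p|_F$ is a norm.

**Step 2.** We turn small volumes into good approximation of $U_q$ by finite-dimensional subspaces. Let
$$\delta_m=\inf\{\delta>0:\ \exists L\subset E,\ \dim L\le m,\ U_q\subset\delta U_p+L\}\le1 .$$
(Example: if $p=q$ is the norm of an infinite-dimensional Hilbert space, then $\delta_m=1$ for all $m$, since a unit vector orthogonal to $L$ has distance $1$ from $L$.) The claim is that $\delta_{n-1}\le n^{-4}$ for large $n$.

If $\delta_{n-1}=0$ there is nothing to show. Otherwise let $0<\delta<\delta_{n-1}$. Inductively choose $x_j\in U_q\setminus(\delta U_p+L_{j-1})$ for $j=1,\dots,n$, where $L_{j-1}=\mathrm{span}(x_1,\dots,x_{j-1})$; this is possible because $\dim L_{j-1}\le n-1$. Then $p(x_j-y)>\delta$ for all $y\in L_{j-1}$, and by homogeneity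
$$p\Big(\sum_{i\le j}c_ix_i\Big)\ge|c_j|\,\delta .$$
If the left side vanishes for $j=n$, then $c_n=0$, then $c_{n-1}=0$, and so on. So the $x_j$ are independent and $p$ is a norm on $F=L_n$.

Use the coordinates $(c_i)$. The body $B_q^F$ contains $\{\sum|c_i|\le1\}$, of volume $2^n/n!$. For the other body, $|c_j|\le1/\delta$ on $B_p^{L_j}$. Write $C$ for the symmetric convex body $B_p^{L_j}$, $j\ge2$, and $C_s$ for its section $c_j=s$. Then $C_{-s}=-C_s$ and $\frac12C_s+\frac12C_{-s}\subset C_0$, so Brunn–Minkowski gives $\mathrm{vol}\,C_s\le\mathrm{vol}\,C_0=\mathrm{vol}\,B_p^{L_{j-1}}$. Integrating over $s$, $\mathrm{vol}\,B_p^{L_j}\le\frac2\delta\,\mathrm{vol}\,B_p^{L_{j-1}}$, and $\mathrm{vol}\,B_p^{L_1}\le\frac2\delta$. So $\mathrm{vol}\,B_p^F\le(2/\delta)^n$ and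
$$v(F;q,p)\ge\delta/(n!)^{1/n}\ge\delta/n .$$
By Step 1, $\delta<n^{-4}$. Letting $\delta\uparrow\delta_{n-1}$ proves the claim.

**Step 3.** We conclude that the canonical map $\kappa:\hat E_q\to\hat E_p$ is nuclear. For large $n$ there is $L\subset E$ with $\dim L<n$ and $U_q\subset2n^{-4}U_p+L$. Let $\hat L_n$ be the image of $L$ in $\hat E_p$. Then $\mathrm{dist}(\kappa x,\hat L_n)\le2n^{-4}\|x\|$ for all $x$ in the image of $E$ in $\hat E_q$. This image is dense and both sides are continuous in $x$, so the inequality holds on $\hat E_q$. Let $\pi_n$ be a projection of $\hat E_p$ onto $\hat L_n$ with $\|\pi_n\|\le n$, and $W_n=\pi_n\kappa$, of rank $<n$. Since $I-\pi_n$ vanishes on $\hat L_n$,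
$$\|\kappa-W_n\|\le(1+n)\,2n^{-4}\le4n^{-3}.$$
Hence, for a suitable $j_0$, $\kappa=W_{2^{j_0}}+\sum_{j\ge j_0}(W_{2^{j+1}}-W_{2^j})$ in operator norm. The $j$-th term of the sum has rank at most $3\cdot2^j$ and norm at most $8\cdot2^{-3j}$, so its nuclear norm is at most $24\cdot2^{-2j}$. These are summable, and $W_{2^{j_0}}$ has finite rank, so $\kappa$ is nuclear. Since $p$ was arbitrary, $E$ is nuclear, a contradiction. $\square$

## 7. Random embeddings of Euclidean space

Let $\mu$ be the normalized rotation invariant measure on a Euclidean sphere, $g$ a standard Gaussian vector, and $D_n$ the Euclidean unit ball of $\mathbb R^n$. For a norm $\|\cdot\|$ on $\mathbb R^n$ let $\|u\|_*=\sup\{\langle u,x\rangle:\|x\|\le1\}$. We use three published results.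

* Urysohn's inequality: $(\mathrm{vol}\,K/\mathrm{vol}\,D_n)^{1/n}\le\int_{S^{n-1}}h_K\,d\mu$ for a convex body $K$ with support function $h_K$.
* Gaussian moments: $(\mathbb E\|X\|^r)^{1/r}\le K_r\,\mathbb E\|X\|$ for centered Gaussian vectors $X$, with $K_r$ depending only on $r$ (Ledoux–Talagrand, *Probability in Banach Spaces*, Cor. 3.2).
* The $MM^*$-estimate (Lewis 1979; Figiel–Tomczak-Jaegermann, Israel J. Math. 33 (1979); Pisier, Ann. of Math. 115 (1982); see Pisier, *The Volume of Convex Bodies and Banach Space Geometry*, Ch. 2–3): there is an absolute constant $C_1$ such that every $n$-dimensional normed space ($n\ge2$) can be identified linearly with $\mathbb R^n$ so that $\int_{S^{n-1}}\|u\|\,d\mu\cdot\int_{S^{n-1}}\|u\|_*\,d\mu\le C_1\log(n+1)$.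

Example for the last one: for $\ell_1^n$ in its usual coordinates, $\int\|u\|_1d\mu\le\sqrt n$, while $\int\|u\|_\infty d\mu$ is of order $\sqrt{\log(n+1)/n}$, so the product is at most a constant times $\sqrt{\log(n+1)}$.

**Lemma 4.** Let $p$ satisfy (V). For every continuous seminorm $q\ge p$, every subspace $H\subset E$ of finite codimension and all integers $a,n_0\ge1$ there are a multiple $N\ge n_0$ of $a$ and a linear $T:\mathbb R^{M(N)}\to H$ with

(i) $p(Tx)\ge N^{-\gamma}|x|$ for all $x$;

(ii) $q(T\xi)\le N^{2\gamma}|\xi|$ for all $\xi\in\mathcal L_N$.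

*Proof.* Take $n$ large, as (V) allows, and $F$ of dimension $n$ from (V). "Large" depends on $q,H,a,n_0,d$ only.

**Step 1.** We choose coordinates on $F$ in which $q$ is on average $1$ on the sphere and $p$ is rarely small. Identify $F=\mathbb R^n$ so that the $MM^*$-estimate holds for $q|_F$, scaled so that $\int_{S^{n-1}}q\,d\mu=1$. Then $\int q_*\,d\mu\le C_1\log(n+1)$. By Urysohn with $K=B_q$, $h_K=q_*$, we get $(\mathrm{vol}\,B_q/\mathrm{vol}\,D_n)^{1/n}\le C_1\log(n+1)$. Since $v(F;q,p)\ge n^{-\varepsilon}$,
$$(\mathrm{vol}\,B_p/\mathrm{vol}\,D_n)^{1/n}\le R:=C_1n^\varepsilon\log(n+1).$$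
In polar coordinates $\mathrm{vol}\,B_p=\mathrm{vol}\,D_n\int_{S^{n-1}}p^{-n}d\mu$. So $\int p^{-n}d\mu\le R^n$, and by Markov's inequality $\mu\{p\le\lambda\}\le(\lambda R)^n$ for $\lambda>0$.

**Step 2.** We bound $p$ and $q$ on the sphere by $2\sqrt n$. Let $\beta=\max_{S^{n-1}}q\ge1$, attained at $u_0$. By Hahn–Banach there is $\varphi$ with $\langle\varphi,u_0\rangle=\beta$ and $|\langle\varphi,x\rangle|\le q(x)\le\beta|x|$, so $|\varphi|=\beta$. Hence $1=\int q\,d\mu\ge\int|\langle\varphi,u\rangle|\,d\mu=\beta\int|u_1|\,d\mu$. Now $g=|g|u$ with $u$ uniform on the sphere and independent of $|g|$, so $\sqrt{2/\pi}=\mathbb E|g_1|=\mathbb E|g|\int|u_1|d\mu\le\sqrt n\int|u_1|d\mu$. Therefore $\beta\le\sqrt{\pi n/2}\le2\sqrt n$, and $p\le q\le\beta|\cdot|$.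

**Step 3.** A random subspace of dimension proportional to $n$ keeps $p$ large everywhere and $q$ small on average. Let $m=\lfloor\varepsilon n\rfloor$, $\mathbb R^m\subset\mathbb R^n$, $O\in O(n)$ Haar-random, $\lambda=n^{-4\varepsilon}$, $\delta=\lambda/(2\beta)\le1$, and let $\mathcal N$ be a $\delta$-net of $S^{m-1}$ with $|\mathcal N|\le(1+2/\delta)^m\le(3/\delta)^m$ (a maximal $\delta$-separated set, by comparing volumes). Each $Ox$, $x\in\mathcal N$, is uniform on $S^{n-1}$, so the probability that $p(Ox)\le\lambda$ for some $x\in\mathcal N$ is at most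
$$\Big(\frac{6\beta}\lambda\Big)^m(\lambda R)^n\le\big[(6\beta)^\varepsilon\lambda^{1-\varepsilon}R\big]^n\le\big[12C_1n^{\varepsilon/2-3\varepsilon+\varepsilon}\log(n+1)\big]^n<\tfrac12$$
for large $n$. Here we used $6\beta/\lambda\ge1$ and $m\le\varepsilon n$, then $(6\beta)^\varepsilon\le12n^{\varepsilon/2}$ and $\lambda^{1-\varepsilon}=n^{-4\varepsilon+4\varepsilon^2}\le n^{-3\varepsilon}$. Otherwise, for $y\in S^{m-1}$ and $x\in\mathcal N$ with $|x-y|\le\delta$, $p(Oy)\ge p(Ox)-\beta\delta\ge\lambda-\lambda/2=\lambda/2$. Also $\mathbb E_O\int_{S^{m-1}}q(Oy)\,d\mu(y)=1$, so this integral exceeds $2$ with probability at most $\frac12$. The two bad events do not exhaust the probability space. For some $O$, the map $T_1=O|_{\mathbb R^m}:\mathbb R^m\to F$ satisfies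
$$p(T_1y)\ge\tfrac12n^{-4\varepsilon}|y|,\qquad \mathbb E\,q(T_1g)\le2\,\mathbb E|g|\le2\sqrt m .$$

**Step 4.** We pass to $H$ and to a dimension of the form $M(N)$. Let $h=\mathrm{codim}\,H$, so that $\dim T_1^{-1}(H)\ge m-h$. Let $N$ be the largest multiple of $a$ with $M(N)\le m-h$. When $n$ is large, $N\ge n_0$ is as large as we please, and $m<M(N+a)+h\le2M(N)$ because $M(N+a)/M(N)\to1$. Write $M=M(N)$. Restrict $T_1$ to an $M$-dimensional subspace of $T_1^{-1}(H)$, identified isometrically with $\mathbb R^M$, to get $T_2:\mathbb R^M\to H$. The Gaussian vector in $\mathbb R^m$ is the sum of independent Gaussian vectors in this subspace and in its orthogonal complement. Averaging over the second and using Jensen's inequality,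
$$\mathbb E\,q(T_2g)\le\mathbb E\,q(T_1g)\le2\sqrt m\le2\sqrt{2M}\le N^\gamma\sqrt M$$
for large $N$. Moreover $n\le(m+1)/\varepsilon\le CN^d$ with $C$ depending on $d$ only, so for large $N$ and some $c>0$ depending on $d$ only,
$$\tfrac12n^{-4\varepsilon}\ge cN^{-4d\varepsilon}=cN^{-\gamma/2}\ge N^{-\gamma}.$$
So (i) holds for $T_2$, hence for $T_2O$ with any $O\in O(M)$.

**Step 5.** A random rotation makes $q$ small on the polynomially many vectors of $\mathcal L_N$. Let $r=\lceil(d+1)/\gamma\rceil$ and let $O\in O(M)$ be Haar-random. For $0\ne\xi\in\mathcal L_N$ the vector $u=O\xi/|\xi|$ is uniform on the sphere. Since $\mathbb E|g|^r\ge(\mathbb E|g|^2)^{r/2}=M^{r/2}$, the Gaussian moment inequality gives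
$$\mathbb E\,q(T_2u)^r=\frac{\mathbb E\,q(T_2g)^r}{\mathbb E|g|^r}\le\frac{(K_rN^\gamma\sqrt M)^r}{M^{r/2}}=(K_rN^\gamma)^r .$$
By Markov, $\Pr[q(T_2O\xi)>N^{2\gamma}|\xi|]\le(K_rN^{-\gamma})^r\le K_r^rN^{-d-1}$. Summing over $\mathcal L_N$ we get at most $C_dK_r^rN^{-1}<1$ for large $N$. So some $T=T_2O$ satisfies (i) and (ii). $\square$

## 8. The series

**Step 1.** We fix the seminorms and the weights. Let $G_0=\mathrm{span}(x_1,\dots,x_d)$. By Lemma 3 choose $p$ with (V). Since $E$ is Hausdorff and $\dim G_0<\infty$, some continuous seminorm is a norm on $G_0$; enlarging $p$, which Lemma 3 allows, we may assume that $p$ is a norm on $G_0$. Let $p=q_0\le q_1\le q_2\le\cdots$ be continuous seminorms defining the topology of $E$. Put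
$$w_1=x_1,\quad w_b=x_b-x_{b-1}\ (2\le b\le d),\quad w_{d+1}=-x_d,$$
so that $\sum_{b\le c}w_b=x_c$ for $c\in[d]$ and $\sum_{b\le d+1}w_b=0$.

**Step 2.** We choose, block by block, spaces $G_k$ for the tags that are nearly independent of everything chosen before. Let $N_0=1$. For $k\ge1$ suppose that $L_{k-1}=G_0+\dots+G_{k-1}$ is finite-dimensional and $p$ is a norm on it. There is a subspace $H_k\subset E$ of finite codimension with
$$q_j(a)\le(1+2^{-k})\,q_j(a+h)\qquad(a\in L_{k-1},\ h\in H_k,\ 0\le j\le k). \tag{3}$$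
Indeed, $q_j\ge p$ is a norm on $L_{k-1}$. For each $j\le k$ take $\varepsilon'\in(0,1)$ with $(1-\varepsilon')^{-1}\le1+2^{-k}$, a finite $\varepsilon'$-net $(a_i)$ of the $q_j$-unit sphere of $L_{k-1}$ and, by Hahn–Banach, functionals $\varphi_i$ on $E$ with $|\varphi_i|\le q_j$ and $\varphi_i(a_i)=1$. Suppose all $\varphi_i(h)=0$ and $q_j(a)=1$, and choose $i$ with $q_j(a-a_i)\le\varepsilon'$. Then $q_j(a+h)\ge\varphi_i(a+h)=\varphi_i(a)\ge1-\varepsilon'$. Let $H_k$ be the intersection of all these kernels, over all $i$ and all $j\le k$; homogeneity gives (3).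

Apply Lemma 4 with $q=q_k$, $H=H_k$, $a=N_{k-1}$ to get $N_k$ and $T_k$, and put $G_k=T_k(\mathbb R^{M(N_k)})\subset H_k$. By (i), $T_k$ is injective and $p$ is a norm on $G_k$. If $a\in L_{k-1}$, $h\in G_k$ and $p(a+h)=0$, then (3) with $j=0$ gives $p(a)=0$, so $a=0$, then $p(h)=0$, so $h=0$. Hence the sum $L_k=L_{k-1}\oplus G_k$ is direct and $p$ is a norm on $L_k$. The induction continues.

**Step 3.** We fix the sizes of the tags. Let
$$\eta_k=6N_k^{\gamma-1/4},\qquad \sigma_k=N_k^{-1/4},\qquad \tau_k=N_k^{-(d-1)/2-1/4}.$$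
Rigidity wants $\sigma_k,\tau_k$ large, convergence wants them small. What makes both possible is
$$\tau_k^2N_k^d=\sigma_k^2N_k=N_k^{1/2},\qquad \sigma_kN_k^{2\gamma}=\tau_kN_k^{2\gamma+(d-1)/2}=N_k^{-3/16}.$$
The number $n_0$ in Lemma 4 is at our disposal in step $k$, after $q_k$ and $N_{k-1}$ are known, so we may take $N_k$ so large that
$$\eta_k\le\frac{2^{-k}}{3200d^2},\qquad N_k^{-1}\max_bq_k(w_b)\le\frac1k,\qquad N_k^{-3/2}<\tfrac12(20d)^{-1/2},\qquad N_k\ge100. \tag{4}$$
In particular $N_k\to\infty$, and $N_{k-1}$ divides $N_k$.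

**Step 4.** We record the projections. Let $X=\bigcup_kL_k$, let $P_n:X\to L_n$ be the natural projection along the $G_k$, $k>n$, and $Q_k=P_k-P_{k-1}$. For $y\in L_i$ and $i\ge\max(j,1)$, (3) gives $q_j(P_{i-1}y)\le(1+2^{-i})q_j(y)$. Since $\prod_{i\ge1}(1+2^{-i})\le\exp(1)<3$, iteration over $i>n$ gives
$$q_j(P_nx)\le3q_j(x)\quad(x\in X,\ n\ge j\ge0),\qquad p(Q_kx)\le6p(x)\quad(x\in X,\ k\ge1). \tag{5}$$

**Step 5.** We write down the terms. Let $\pi_k:[N_k]\to[N_{k-1}]$ be nondecreasing with all fibres of size $N_k/N_{k-1}$. A superscript $k$ on $z,y$ means $N=N_k$. For each *node* $(k,b)$, $k\ge1$, $b\in[d+1]$, and each $i\in[N_k]^d$ put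
$$u_{k,b}(i)=N_k^{-d}w_b+\tau_kT_kz^k_b(i)+\sigma_kN_k^{-(d-1)}\sum_{c:(b,c)\in\Lambda}T_ky^k_{b,c}(i_c)-R_{k,b}(i), \tag{6}$$
where
$$R_{k,b}(i)=\sigma_kN_k^{-(d-1)}\sum_{c:(b-1,c)\in\Lambda}T_ky^k_{b-1,c}(i_c)\quad(b\ge2),$$
$$R_{k,1}(i)=\sigma_{k-1}\frac{N_{k-1}}{N_k^d}\sum_{c=1}^dT_{k-1}y^{k-1}_{d+1,c}(\pi_k(i_c))\quad(k\ge2),\qquad R_{1,1}=0.$$
Our series consists of all the $u_{k,b}(i)$. The nodes $(k,b)$, $b\in[d+1]$, form block $k$. The successor of $(k,b)$ is $(k,b+1)$ if $b\le d$ and $(k+1,1)$ if $b=d+1$. We say that $(k,b)$ and its successor are *linked in direction $c$* if $(b,c)\in\Lambda$. So $(k,b),(k,b+1)$ with $b\le d$ are linked in all directions $c\ne b$, and $(k,d+1),(k+1,1)$ are linked in all directions.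

Example. For $d=2$, dropping the superscript $k$ and writing $N=N_k$,
$$u_{k,2}(i)=\frac{w_2}{N^2}+\tau_kT_kz_2(i)+\frac{\sigma_k}NT_ky_{2,1}(i_1)-\frac{\sigma_k}NT_ky_{1,2}(i_2),$$
$$u_{k,3}(i)=\frac{w_3}{N^2}+\tau_kT_kz_3(i)+\frac{\sigma_k}NT_k\big(y_{3,1}(i_1)+y_{3,2}(i_2)\big)-\frac{\sigma_k}NT_ky_{2,1}(i_1).$$
The two nodes share the tag $y_{2,1}$, with opposite signs: they are linked in direction $1$ and not in direction $2$.

**Step 6.** We compute slice sums. In the sum of $u_{k,b}$ over $S_c(l)$, the $z$-terms cancel by (2). The $y$-terms in directions $c'\ne c$ cancel because $\sum_{l'}y(l')=0$ (and, for $R_{k,1}$, because the fibres of $\pi_k$ have equal size). The slice has $N_k^{d-1}$ elements. Hence, with $[\,\cdot\,]=1$ if the condition inside holds and $0$ otherwise, the sum of $u_{k,b}$ over $S_c(l)$ is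
$$\frac{w_b}{N_k}+[c\ne b]\,\sigma_kT_ky^k_{b,c}(l)-\begin{cases}[c\ne b-1]\,\sigma_kT_ky^k_{b-1,c}(l)&b\ge2\\ \sigma_{k-1}\frac{N_{k-1}}{N_k}T_{k-1}y^{k-1}_{d+1,c}(\pi_k(l))&b=1,\ k\ge2\\0&b=k=1.\end{cases} \tag{7}$$
Over a whole node the $z$-terms and each family of $y$-terms sum to $0$ separately, so the sum over the node $(k,b)$ is $w_b$.

## 9. Slice-by-slice orders: every $x_c$ is a sum

Fix $c\in[d]$. Let the cluster $\mathcal K_0$ consist of the nodes $(1,1),\dots,(1,c)$, and for $k\ge1$ let $\mathcal K_k$ consist of $(k,c+1),\dots,(k,d+1),(k+1,1),\dots,(k+1,c)$. Every node lies in exactly one cluster. Enumerate first $\mathcal K_0$ in any order, then $\mathcal K_1,\mathcal K_2,\dots$ Enumerate $\mathcal K_k$ in steps $l=1,\dots,N_k$. In step $l$, take for $b=c+1,\dots,d+1$ the slice $S_c(l)$ of $(k,b)$, in lexicographic order. Then, for each $l'\in\pi_{k+1}^{-1}(l)$ in turn, take for $b=1,\dots,c$ the slice $S_c(l')$ of $(k+1,b)$, in lexicographic order. Every element is used exactly once.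

**Step 1.** We check that every complete step sums to $0$. The cluster $\mathcal K_0$ sums to $\sum_{b\le c}w_b=x_c$. In step $l$ of $\mathcal K_k$, by (7), the block-$k$ slices sum to
$$\sum_{b=c+1}^{d+1}\frac{w_b}{N_k}+\sigma_kT_k\Big(\sum_{b=c+1}^{d+1}y^k_{b,c}(l)-\sum_{b=c+2}^{d+1}y^k_{b-1,c}(l)\Big)=-\frac{x_c}{N_k}+\sigma_kT_ky^k_{d+1,c}(l);$$
the term with $b-1=c$ is absent, and this is where the omitted link enters. For each $l'$ the block-$(k+1)$ slices sum to $\frac{x_c}{N_{k+1}}-\sigma_k\frac{N_k}{N_{k+1}}T_ky^k_{d+1,c}(l)$, because their $G_{k+1}$-parts are $\sigma_{k+1}T_{k+1}$ of $\sum_{b=1}^{c-1}y^{k+1}_{b,c}(l')-\sum_{b=2}^{c}y^{k+1}_{b-1,c}(l')=0$. There are $N_{k+1}/N_k$ values of $l'$, so the whole step sums to $0$.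

**Step 2.** We bound the partial sums inside a step. Inside step $l$ of $\mathcal K_k$ the partial sum is $x_c+D$, where $D$ is the sum of the part of the step already taken. Let $Y_k$ be the maximum of the $q_k(T_ky^k_{b,c'}(l))$ over all $(b,c')\in\Lambda$ and $l\in[N_k]$, and let $Z_k$ be the maximum of $q_k(T_k\,\cdot)$ over the elements of the second kind of $\mathcal L_{N_k}$. By (ii) and Section 5, $Y_k\le N_k^{2\gamma}$ and $Z_k\le N_k^{2\gamma+(d-1)/2}$, so $\sigma_kY_k,\ \tau_kZ_k\le N_k^{-3/16}$. The parts of $D$ are as follows.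

* The $G_0$-part is $\sum_b\lambda_bw_b$ with $0\le\lambda_b\le1/N_k$. For $b\ge c+1$ at most $N_k^{d-1}$ elements of weight $N_k^{-d}$ occur; for $b\le c$ at most $\frac{N_{k+1}}{N_k}N_{k+1}^{d-1}$ elements of weight $N_{k+1}^{-d}$. By (4) its $q_k$ is at most $(d+1)/k$.
* The $y$-parts of block-$k$ nodes. The nodes $(k,b)$ in $\mathcal K_k$ have $b\ge c+1\ge2$. A complete or initial part of a slice contributes a signed sum, over at most $2d$ pairs in $\Lambda$, of $\sigma_k$ times a combination of vectors $T_ky^k(\cdot)$ with nonnegative coefficients of total at most $1$. Its $q_k$ is at most $2d\sigma_kY_k$. At most $d+1$ nodes are involved.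
* The $G_k$-part that comes from $(k+1,1)$. At most $N_{k+1}^d/N_k$ elements of this node occur in the step, each with weight $\sigma_kN_k/N_{k+1}^d$ in each direction. So the coefficients total at most $\sigma_k$ in each direction, and the $q_k$ is at most $d\sigma_kY_k$.
* The $z$-parts. Those of complete slices vanish. The initial segment of the current slice contributes at most $\tau_kZ_k$ (block $k$) or $\tau_{k+1}Z_{k+1}$ (block $k+1$, measured in $q_{k+1}\ge q_k$).
* The $y$-parts in $G_{k+1}$. For completed $l'$ they add up to $0$. The current $l'$ contributes at most $2d(d+1)\sigma_{k+1}Y_{k+1}$ in $q_{k+1}$, as in the second item.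

Altogether, with a constant $C'_d$ that depends only on $d$,
$$q_k(D)\le\frac{d+1}k+C'_d\big(N_k^{-3/16}+N_{k+1}^{-3/16}\big)\to0 .$$
As $q_j\le q_k$ for $k\ge j$, this rearrangement converges to $x_c$. In particular our series, enumerated in this way for $c=1$, converges, and $A\subset S$.

## 10. Rigidity: there are no other sums

Let a rearrangement converge to $x\in E$, with partial sums $s_t$. For a node $\nu=(k,b)$ let $B_\nu(t)\subset[N_k]^d$ be the set of indices of its elements used up to time $t$. It increases with $t$, by at most one element per time step, and is eventually all of $[N_k]^d$. Write $\rho_\nu(t)$, $r^c_{\nu,l}(t)$, $V_c(\nu,t)$ for the quantities of Section 4 with $B=B_\nu(t)$, $N=N_k$.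

**Step 1.** We translate convergence into bounds on the tags. Choose $t_0$ with $p(s_t-s_{t'})\le1$ for $t,t'\ge t_0$, and $k_0$ such that the first $t_0$ elements belong to blocks $<k_0$. Let $k\ge k_0$. Only elements of blocks $k$ and $k+1$ have $G_k$-components, so $Q_ks_t=0$ for $t\le t_0$. By (5), $p(Q_ks_t)=p(Q_k(s_t-s_{t_0}))\le6$ for $t\ge t_0$. By (i), $|T_k^{-1}Q_ks_t|\le6N_k^\gamma$ for all $t$. On the other hand, (6) and (2) give
$$T_k^{-1}Q_ks_t=\tau_k\sum_{b,i}(\Pi1_{B_{(k,b)}})(i)\,f_{b,i}+\sigma_k\sum_{(b,c)\in\Lambda}\sum_l(v_l-\bar v)\,h_{b,c,l},\qquad v_l=r^c_{\nu,l}-\bar r^c_{\nu',l}. \tag{8}$$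
Here $\nu=(k,b)$, $\nu'$ is its successor, and $\bar v$ is the mean of $v$. If $b\le d$, then $\bar r^c_{\nu',l}=r^c_{\nu',l}$. If $b=d+1$, then $\bar r^c_{\nu',l}$ is the average of $r^c_{\nu',l'}$ over $l'\in\pi_{k+1}^{-1}(l)$. To check this: the elements of $\nu$ contribute to $y^k_{b,c}(l)$ the coefficient $\sigma_kN_k^{-(d-1)}|B_\nu\cap S_c(l)|=\sigma_kr^c_{\nu,l}$. For $b\le d$ the elements of $\nu'$ contribute $-\sigma_kr^c_{\nu',l}$ through $R_{k,b+1}$. For $b=d+1$ they contribute through $R_{k+1,1}$ the coefficient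
$$-\sigma_k\frac{N_k}{N_{k+1}^d}\sum_{l'\in\pi_{k+1}^{-1}(l)}N_{k+1}^{d-1}\,r^c_{\nu',l'}=-\sigma_k\bar r^c_{\nu',l}.$$
Finally $\sum_lv_ly^k_{b,c}(l)=\sum_l(v_l-\bar v)h_{b,c,l}$. The Euclidean norm of (8) is at most $6N_k^\gamma$. Since $\tau_k^2N_k^d=\sigma_k^2N_k=N_k^{1/2}$, in the normalized norms, for all $t$, all nodes $\nu$ in blocks $k\ge k_0$ and all links between $\nu$ and its successor,
$$\|\Pi1_{B_\nu}\|^2\le36N_k^{2\gamma-1/2}=\eta_k^2,\qquad \mathrm{Var}(v)\le\eta_k^2. \tag{9}$$

**Step 2.** We show that every node of a late block has a type. Let $\nu$ be a node of a block $k\ge k_0$; write $N=N_k$, $\eta=\eta_k$. By (9), (4) and Lemma 2, $V_cV_{c'}\le2\eta$ for $c\ne c'$ at all times.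

Consider the times with $\rho_\nu(1-\rho_\nu)\ge\frac1{10}$. Since $\rho_\nu$ is nondecreasing in $t$, they form an interval of times. By (1) and $\eta^2\le\frac1{20}$, some $V_c\ge\frac1{20d}$. All other $V_{c'}$ are then at most $2\eta\cdot20d=40d\eta\le\frac1{80d}$. So exactly one $c$ has $V_c\ge\frac1{20d}$; call it the type at time $t$.

In one time step at most one coordinate of the vector $(r^c_l)_l$ changes, by $N^{-(d-1)}\le N^{-1}$. Now $\sqrt{V_c}$ is $N^{-1/2}$ times the Euclidean norm of this vector after subtraction of its mean, which is an orthogonal projection and hence a contraction. So $\sqrt{V_c}$ changes by at most $N^{-3/2}$ in one step. A change of type would require, in one step, a change of at least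
$$(20d)^{-1/2}-(80d)^{-1/2}=\tfrac12(20d)^{-1/2}>N^{-3/2}$$
by (4). So the type is constant on the interval; denote it $c_\nu$.

Let $t_\nu$ be the first time with $\rho_\nu\ge\frac12$. Then $\rho_\nu(t_\nu)\in[\frac12,\frac12+N^{-d}]$, so $\rho_\nu(1-\rho_\nu)\ge\frac14-N^{-2d}$ at $t_\nu$, and $t_\nu$ lies in the interval, which is therefore nonempty. By (1) and $\sum_{c'\ne c_\nu}V_{c'}\le(d-1)40d\eta$,
$$V_{c_\nu}(\nu,t_\nu)\ge\tfrac14-N^{-2d}-\eta^2-40d^2\eta\ge\tfrac15 . \tag{10}$$
Moreover put $\theta_l=r^{c_\nu}_{\nu,l}(t_\nu)$ and $B=B_\nu(t_\nu)$. Given $i_{c_\nu}=l$, the function $1_B$ has mean $\theta_l$ and variance $\theta_l(1-\theta_l)$. By the orthogonal decomposition of $1_B$,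
$$\frac1N\sum_l\theta_l(1-\theta_l)=\mathbb E\big|1_B-r^{c_\nu}_{i_{c_\nu}}\big|^2=\sum_{c'\ne c_\nu}V_{c'}+\|\zeta\|^2\le40d(d-1)\eta+\eta^2\le\omega_k:=40d^2\eta_k\le\tfrac1{80}. \tag{11}$$
In words: at half time, most slices in direction $c_\nu$ are almost empty or almost full.

**Step 3.** We show that all nodes of blocks $\ge k_0$ have the same type. Let $\nu$ be a node of a block $k\ge k_0$, linked in direction $c$ to its successor $\nu'$, and suppose $c_\nu=c$. At time $t_\nu$, (9), (10) and the triangle inequality for standard deviations give $\mathrm{Var}(\bar r^c_{\nu'})^{1/2}\ge5^{-1/2}-\eta_k\ge0.44$. Averaging over fibres of equal size does not increase the variance, so $V_c(\nu',t_\nu)\ge0.44^2\ge0.19$. By (1), $\rho_{\nu'}(1-\rho_{\nu'})\ge0.19$ at time $t_\nu$. So $t_\nu$ lies in the interval of $\nu'$, and since $0.19\ge\frac1{20d}$ the type there is $c$. Hence $c_{\nu'}=c$. If $\nu,\nu'$ lie in the same block, then $v_l=r^c_{\nu,l}-r^c_{\nu',l}$, and the same argument at time $t_{\nu'}$ with the roles exchanged shows that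 also $c_{\nu'}=c$ implies $c_\nu=c$.

Now take $(k,b),(k,b+1)$ with $b\le d$, which are linked in all directions $\ne b$. If $c_{(k,b)}\ne b$, then $c_{(k,b+1)}=c_{(k,b)}$. If $c_{(k,b)}=b$, then $c_{(k,b+1)}=b$, since otherwise the reverse implication gives $c_{(k,b)}=c_{(k,b+1)}\ne b$. The nodes $(k,d+1),(k+1,1)$ are linked in all directions, so $c_{(k+1,1)}=c_{(k,d+1)}$. Hence all nodes in blocks $\ge k_0$ have one common type $c$, which we now fix.

**Step 4.** We show that linked nodes are used in lockstep, although the links see slice densities only up to a constant. The claim: if $\nu$ (in block $k\ge k_0$) and its successor $\nu'$ are linked in direction $c$, then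
$$|\rho_\nu(t)-\rho_{\nu'}(t)|\le15\,\omega_k\qquad\text{for all }t. \tag{12}$$

First the picture without errors. Then $v_l$ is independent of $l$, say $v_l=m$, and at half time each slice of $\nu$ is empty or full. On an empty slice $v_l=0-\bar r^c_{\nu',l}\le0$, on a full one $v_l=1-\bar r^c_{\nu',l}\ge0$. Hence $m=0$ at half time. Before half time, look at the slices that are empty at half time: both densities are $0$ there, so $m=0$. After half time, look at the full ones. Monotonicity in time has replaced the missing constant. The proof is this argument with errors.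

Write $\omega=\omega_k$, $\eta=\eta_k$, $N=N_k$ and $m(t)=\rho_\nu(t)-\rho_{\nu'}(t)$, which is the mean of $v(t)$ (for $b=d+1$ because the fibres of $\pi_{k+1}$ have equal size). By (9) and Cauchy–Schwarz, $\frac1N\sum_l|v_l-m|\le\eta$ at all times, and $3\eta\le\omega$. Let $t^*=t_\nu$, $S_1=\{l:\theta_l\ge\frac12\}$, $S_0=[N]\setminus S_1$, with $\theta_l$ as in (11) for the type $c_\nu=c$. Since $\theta(1-\theta)\ge\frac12\min(\theta,1-\theta)$ on $[0,1]$, (11) gives
$$\frac1N\sum_l|\theta_l-1_{S_1}(l)|=\frac1N\sum_l\min(\theta_l,1-\theta_l)\le2\omega\le\tfrac1{40}.$$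
The mean of $\theta$ is $\rho_\nu(t^*)\in[\frac12,\frac12+10^{-4}]$, so $|S_1|/N\in[\frac12-\frac1{40},\frac12+\frac1{40}+10^{-4}]$. Hence $|S_0|,|S_1|\ge N/3$, and the average over $S_0$ or $S_1$ of a nonnegative function is at most $3$ times its average over $[N]$. In particular the average of $\theta_l$ over $S_0$ and that of $1-\theta_l$ over $S_1$ are at most $6\omega$, and the averages of $|v_l-m|$ are at most $3\eta$.

*At time $t^*$.* On $S_0$ we have $v_l\le\theta_l$, so averaging $m\le v_l+|v_l-m|$ over $S_0$ gives $m(t^*)\le6\omega+3\eta\le7\omega$. On $S_1$ we have $v_l\ge\theta_l-1$, and averaging $m\ge v_l-|v_l-m|$ over $S_1$ gives $m(t^*)\ge-7\omega$.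

*For $t\le t^*$.* Let $l\in S_0$. Monotonicity in $t$ gives $0\le r^c_{\nu,l}(t)\le\theta_l$ and $0\le\bar r^c_{\nu',l}(t)\le\bar r^c_{\nu',l}(t^*)=\theta_l-v_l(t^*)$. Both numbers lie in $[0,\theta_l+|v_l(t^*)|]$, so
$$|v_l(t)|\le\theta_l+|v_l(t^*)|\le\theta_l+|m(t^*)|+|v_l(t^*)-m(t^*)| .$$
Averaging $|m(t)|\le|v_l(t)|+|v_l(t)-m(t)|$ over $S_0$, we get $|m(t)|\le6\omega+7\omega+3\eta+3\eta\le15\omega$.

*For $t\ge t^*$.* Let $l\in S_1$. Then $0\le1-r^c_{\nu,l}(t)\le1-\theta_l$ and $0\le1-\bar r^c_{\nu',l}(t)\le1-\bar r^c_{\nu',l}(t^*)=1-\theta_l+v_l(t^*)$. Since $v_l(t)=(1-\bar r^c_{\nu',l}(t))-(1-r^c_{\nu,l}(t))$, we get $|v_l(t)|\le1-\theta_l+|v_l(t^*)|$. Averaging over $S_1$ in the same way gives $|m(t)|\le15\omega$. This proves (12).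

**Step 5.** We compute the limit of the $G_0$-component. Let $\alpha(t)=P_0s_t$. By (6), $\alpha(t)=\sum_\nu\rho_\nu(t)w_\nu$ with $w_{(k,b)}=w_b$, a finite sum for each $t$. Let $J\ge k_0$, and let $t$ be so large that all elements of blocks $\le J$ have been used. Split the nodes into the clusters $\mathcal K_0,\mathcal K_1,\dots$ of Section 9 for the common type $c$. Then $\mathcal K_0$ contributes $\sum_{b\le c}w_b=x_c$ to $\alpha(t)$, and $\mathcal K_1,\dots,\mathcal K_{J-1}$ contribute $0$, because all their nodes are used up and the $w$'s of a cluster $\mathcal K_k$, $k\ge1$, sum to $0$.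

For $k\ge J$, consecutive nodes of $\mathcal K_k$ are linked in direction $c$, because the only consecutive pairs of nodes not linked in direction $c$ are the pairs $(k,c),(k,c+1)$, and these lie in different clusters. There are $d$ consecutive pairs in $\mathcal K_k$, so by (12) all densities in $\mathcal K_k$ differ by at most $15d(\omega_k+\omega_{k+1})$. Since the $w$'s sum to $0$, we may subtract one common density from all of them, and the contribution of $\mathcal K_k$ has $p$-norm at most $(d+1)\max_bp(w_b)\cdot15d(\omega_k+\omega_{k+1})$. Hence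
$$p(\alpha(t)-x_c)\le C\sum_{k\ge J}\eta_k$$
with $C$ independent of $J$ and $t$. By (4) the right side tends to $0$ as $J\to\infty$. So $\alpha(t)\to x_c$ with respect to $p$. Since $p$ is a norm on the finite-dimensional space $G_0$, every continuous seminorm is bounded on $G_0$ by a multiple of $p$, and $\alpha(t)\to x_c$ in $E$.

**Step 6.** We show that nothing but the $G_0$-component survives in the limit. For each $k\ge1$ we have $Q_ks_t=0$ for all large $t$: once all elements of blocks $k$ and $k+1$ are used, their $G_k$-components sum to $0$ by the remark after (7). So for each $n$, $P_ns_t=P_0s_t=\alpha(t)$ for large $t$. Fix $j$ and $\epsilon>0$. Choose $t_1$ with $q_j(s_t-s_{t_1})\le\epsilon$ for $t\ge t_1$, and $n\ge j$ with $s_{t_1}\in L_n$, so that $P_ns_{t_1}=s_{t_1}$. For large $t$, by (5),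
$$q_j(s_t-\alpha(t))=q_j\big((s_t-s_{t_1})-P_n(s_t-s_{t_1})\big)\le4\epsilon .$$
So $s_t-\alpha(t)\to0$ in $E$, and $x=\lim s_t=\lim\alpha(t)=x_c\in A$. Together with Section 9, $S(\sum u_k)=A$. This proves Theorem 1. $\blacksquare$

## 11. Nuclear Fréchet spaces

The hypothesis of non-nuclearity cannot be dropped. By Banaszczyk's theorem (*The Steinitz theorem on rearrangement of series for nuclear spaces*, J. Reine Angew. Math. 403 (1990), 187–200), the set of sums of a convergent series in a nuclear Fréchet space is $\sum u_k+\Gamma^\perp$, where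
$$\Gamma=\Big\{f\in E':\sum|f(u_k)|<\infty\Big\},\qquad \Gamma^\perp=\{x\in E:f(x)=0\text{ for all }f\in\Gamma\}.$$
For the planar series of Section 2, $\Gamma$ is spanned by the second coordinate functional and $\Gamma^\perp=\mathbb R\times\{0\}$, in agreement with what we found there. Such a set is an affine subspace, so it never consists of exactly two points. Combined with Theorem 1 for $|A|=2$: a Fréchet space is non-nuclear if and only if it contains a convergent series with exactly two sums, and in the non-nuclear case the two sums may be prescribed arbitrarily.
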